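\title{Order ideals of a product of chains need not be rank unimodal}

\begin{abstract}
A conjecture of Stanley states that the lattice of order ideals of a product of chains is rank unimodal. We disprove it. Let $a_i$ be the number of order ideals with $i$ elements in the Boolean algebra $2^{[n]}$, and let $N=\binom{n}{\lfloor n/2\rfloor}$. For all sufficiently large odd $n$, the central term $a_{2^{n-1}}$ is smaller than the terms at distance $\lfloor N/2\rfloor$ on either side of it. Almost all ideals have size close to $2^{n-1}-N/2$ or to $2^{n-1}+N/2$, and the ratio of the largest term to the central term is $2^{\Theta(N/n)}$. The proof combines a spectral expansion bound for the two middle layers with a container argument applied layer by layer.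
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $C_k$ be a chain (a totally ordered set) with $k$ elements, and let $P=C_{k_1}\times\dots\times C_{k_m}$ be a product of chains with the componentwise order. An \emph{order ideal} of $P$ is a subset $I\subseteq P$ such that $y\in I$ and $x\le y$ imply $x\in I$. Ordered by inclusion, the ideals form a distributive lattice $J(P)$, which is graded by the rank function $I\mapsto|I|$. Let $a_i$ be the number of ideals with exactly $i$ elements. The lattice $J(P)$ is \emph{rank unimodal} if there is an index $j$ with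
\[
a_0\le a_1\le\dots\le a_j\ge a_{j+1}\ge\dots\ge a_{|P|}.
\]

For $m=1$ every $a_i$ equals $1$. For $m=2$ an ideal is a Young diagram inside a $k_1\times k_2$ rectangle, and for $m=3$ it is a plane partition inside a box; the number $a_i$ counts these shapes by volume. For $C_2\times C_2$ the sequence is $1,1,2,1,1$. The sequence is always symmetric. Indeed, let $\sigma$ be the order-reversing involution of $P$ that reverses each chain, and put
\begin{equation}\label{eq:dual}
I^*=\sigma(P\setminus I).
\end{equation}
The complement of an ideal is closed upward, so $I^*$ is an ideal; the map $I\mapsto I^*$ is an involution and $|I^*|=|P|-|I|$. Hence $a_i=a_{|P|-i}$, and rank unimodality means that the sequence rises from $a_0=1$ to a maximum at its center. This is the natural guess, and $J(P)$ is known to be rank unimodal whenever $P$ is a product of at most three chains. Stanley conjectured \cite[Conj.~5]{unimodality} that \emph{$J(C_{k_1}\times\dots\times C_{k_m})$ is rank unimodal for every $m\ge1$ and all positive integers $k_1,\dots,k_m$}. The conjecture was open even for products of four chains,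 and even when all chains have two elements.

In the latter case $P=C_2^{\,n}$ is the Boolean algebra $2^{[n]}$ of subsets of $[n]=\{1,\dots,n\}$, the involution $\sigma$ is complementation, and the ideals are the abstract simplicial complexes $\Delta$ with vertex set contained in $[n]$, the empty complex included. The conjecture then says that $\sum_\Delta x^{f(\Delta)}$ is a unimodal polynomial, where $f(\Delta)=|\Delta|$ is the number of faces of $\Delta$, counting the empty face. We show that this fails for large odd $n$.

From now on $P=2^{[n]}$ with $n=2k+1$ odd. Let $L_r=\{A\subseteq[n]:|A|=r\}$ be the $r$th \emph{layer}, and put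
\[
N=|L_k|=|L_{k+1}|=\binom nk,\qquad M=2^{n-1}.
\]
Thus $N$ is the size of the two largest layers and $M$ is the center of the sequence $a_0,\dots,a_{2^n}$.

\begin{theorem}\label{thm:main}
For all sufficiently large odd $n$,
\[
a_M<\frac{2^N}{N+1}\le\min\bigl(a_{M-\lfloor N/2\rfloor},\,a_{M+\lfloor N/2\rfloor}\bigr).
\]
Hence $a_0,\dots,a_{2^n}$ is not unimodal, and the conjecture is false.
\end{theorem}

The second theorem describes the shape of the sequence and the depth of the valley at its center.

\begin{theorem}\label{thm:shape}
\begin{itemize}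
\item[(a)] For every $\varepsilon\in(0,\frac12)$ there are $c_\varepsilon>0$ and $n(\varepsilon)$ such that for odd $n\ge n(\varepsilon)$ we have $a_i\le2^{N-c_\varepsilon N/n}$ for all $i$ with $\bigl||i-M|-\frac N2\bigr|\ge\varepsilon N$.
\item[(b)] Consequently, for odd $n\ge n(\varepsilon)$, all but a $2^{-c_\varepsilon N/(2n)}$ fraction of the ideals have size within $\varepsilon N$ of $M-\frac N2$ or of $M+\frac N2$, and the two groups have equal cardinality.
\item[(c)] The order $N/n$ is sharp: for an absolute constant $c>0$ and large odd $n$,
\[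
cN/n\le\log_2\bigl(\max_ia_i/a_M\bigr)\le(1+o(1))N/n.
\]
\end{itemize}
\end{theorem}

We compute no explicit threshold for $n$, and we assert nothing about even $n$ or about a fixed small number of chains such as $m=4$.

Section~\ref{sec:phases} proves the lower bounds, works out the case $n=3$ and explains the plan. The upper bounds rest on an expansion estimate (Section~\ref{sec:shadows}) and a container argument of Sapozhenko type (Section~\ref{sec:containers}), which are combined in Sections~\ref{sec:layers} and~\ref{sec:proofs}.

\section{Two phases and the cost of mixing them}\label{sec:phases}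

Let $H=\{A\subseteq[n]:|A|\le k\}$. Complementation exchanges $H$ with $2^{[n]}\setminus H$, so $H$ is an ideal of size $M$. Removing any sets of $L_k$ from $H$ leaves an ideal, and so does adding any sets of $L_{k+1}$. We call these two families the \emph{lower phase} and the \emph{upper phase}. Each has $2^N$ members, because $n$ is odd; for even $n$ there is only one largest layer and no such pair of families. One can also delete and add at the same time, provided that no added set contains a deleted one.

\begin{lemma}\label{lem:lower}
\begin{itemize}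
\item[(a)] For $0\le j\le N$ we have $a_{M-j}\ge\binom Nj$ and $a_{M+j}\ge\binom Nj$. In particular $a_{M\pm\lfloor N/2\rfloor}\ge2^N/(N+1)$.
\item[(b)] $a_M\ge2^{N-N/n}/(N+1)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The lower phase has $\binom Nj$ members of size $M-j$ and the upper phase has $\binom Nj$ members of size $M+j$. The largest of the $N+1$ numbers $\binom Nj$, which sum to $2^N$, is $\binom N{\lfloor N/2\rfloor}$.

(b) Let $Q=\binom{2k}{k+1}=\frac knN$. There are $\binom{2k}{k-1}=Q$ sets in $L_k$ that contain the element $1$, and $Q$ sets in $L_{k+1}$ that avoid it. Delete $j$ of the former from $H$ and add $j$ of the latter. Every proper subset of an added set avoids $1$ and has at most $k$ elements, so it is still present, and the result is an ideal of size $M$. Since $2Q=N-N/n$,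
\[
a_M\ge\sum_j\binom Qj^2=\binom{2Q}Q\ge\frac{2^{2Q}}{2Q+1}\ge\frac{2^{N-N/n}}{N+1}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:cube}
Let $n=3$, so $k=1$, $N=3$ and $M=4$. An ideal other than $\emptyset$ and $2^{[3]}$ contains the empty set and omits $[3]$. If it has no pair, it lies in the lower phase. If it has all three singletons, it lies in the upper phase. Otherwise it has a pair and omits some $\{x\}$; the pair must be $[3]\setminus\{x\}$, and the ideal is the power set of this pair. Only $H$ lies in both phases, so the count is as follows.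
\[
\begin{array}{l|ccccccccc}
i&0&1&2&3&4&5&6&7&8\\\hline
\text{in one of the phases}&0&1&3&3&1&3&3&1&0\\
\text{in neither phase}&1&0&0&0&3&0&0&0&1\\\hline
a_i&1&1&3&3&4&3&3&1&1
\end{array}
\]
The two phases alone produce two peaks with a valley at $i=M$. The three mixed ideals, which are those of Lemma~\ref{lem:lower}(b) with $j=1$ and $x$ in place of $1$, fill the valley.
\end{example}

The question is whether mixed ideals can fill the valley when $n$ is large. In the construction of Lemma~\ref{lem:lower}(b) only $N-N/n$ sets are free to be present or absent, against $N$ in a phase. For $n=3$ this is a loss of one bit. In general it is a factor $2^{N/n}$, whereas the peaks fall short of $2^N$ by a factor of at most $N+1$. We must show that every way of mixing loses about as much.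

Consider first an ideal $I$ that agrees with $H$ outside the two middle layers. It is given by $A=I\cap L_{k+1}$ and $W=L_k\setminus I$, and $|I|=M+|A|-|W|$. Let $G\subseteq L_k$ be the family of $k$-sets contained in a member of $A$, and let $B\subseteq L_{k+1}$ be the family of $(k+1)$-sets all of whose $k$-subsets lie in $G$. Then $A\subseteq B$ and $W\subseteq L_k\setminus G$, so a given $G$ arises from at most
\[
2^{|B|}\cdot2^{N-|G|}=2^{N-t},\qquad t=|G|-|B|,
\]
ideals. The number $t$ is the loss in bits. It is $0$ for $G=\emptyset$ and for $G=L_k$, which correspond to the two phases. If $G$ consists of the $k$-sets avoiding $1$, then $|G|=N-Q$, $|B|=Q$ and $t=N/n$. Lemma~\ref{lem:spectral} shows that $t$ is at least of order $N/n$ unless $B$ is almost empty or almost all of $L_{k+1}$. In these two remaining cases $I$ is close to a phase, and its size can be far from $M\pm N/2$ only if $|W|$ or $|A|$ lies in the tail of a binomial distribution.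

Two difficulties remain. First, $G$ is not fixed: we must sum over all $G$, and the trivial bound $2^N$ on their number swamps the saving $2^{-t}$. The containers of Section~\ref{sec:containers} show that a constant fraction of the saving survives the summation. Second, a general ideal differs from $H$ in other layers too. Section~\ref{sec:layers} attaches a loss $t_r$ to each pair of consecutive layers and shows that the losses add up.

\section{Shadows and their excess}\label{sec:shadows}

\subsection*{Conventions and counting tools}
We write $\log$ for $\log_2$ and $\ln$ for the natural logarithm. ``For large $n$'' means for odd $n\ge n_0$ with $n_0$ absolute, and constants implied by $O(\cdot)$ are absolute. Every layer has at most $N$ elements, so $2^n/(n+1)\le N<2^n$; thus $\log(N+1)\le n$, and $N$ exceeds every fixed power of $n$ for large $n$. We use three standard estimates.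

\emph{Small subsets.} If a set has $a\le A$ elements and $0<m\le A$ with $A,m$ real, then
\begin{equation}\label{eq:subsets}
\text{it has at most $(eA/m)^m$ subsets of size at most $m$.}
\end{equation}
Indeed, with $x=m/A\le1$ we have $\sum_{j\le m}\binom aj\le x^{-m}\sum_j\binom ajx^j=x^{-m}(1+x)^a\le x^{-m}e^m$.

\emph{Entropy.} Let $h(\alpha)=-\alpha\log\alpha-(1-\alpha)\log(1-\alpha)$ with $h(0)=0$. This function is continuous and strictly increasing on $[0,\frac12]$, and $h(\frac12)=1$. For $0\le\alpha\le\frac12$,
\begin{equation}\label{eq:entropy}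
\sum_{j\le\alpha N}\binom Nj\le2^{h(\alpha)N},
\end{equation}
because in $1=\sum_j\binom Nj\alpha^j(1-\alpha)^{N-j}$ each weight $\alpha^j(1-\alpha)^{N-j}$ with $j\le\alpha N$ is at least $2^{-h(\alpha)N}$.

\emph{Far layers.} Hoeffding's inequality for $n$ fair coins says that at most $2^ne^{-2q^2/n}$ subsets of $[n]$ have at least $n/2+q$ elements. We fix $q=\lceil2\sqrt{n\ln n}\,\rceil$ and obtain, for large $n$,
\begin{equation}\label{eq:far}
\sum_{r>k+q}|L_r|\le2^nn^{-8}\le Nn^{-6}.
\end{equation}

\subsection*{The inclusion graph of two consecutive layers}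
Fix $r\ge k+1$, let $X=L_{r-1}$ and $Y=L_r$, and join $x\in X$ to $y\in Y$ when $x\subset y$. We write $\Gamma(v)$ for the set of neighbors of a vertex $v$, $\Gamma(V)=\bigcup_{v\in V}\Gamma(v)$ for a set $V$ of vertices, and $e(V,V')$ for the number of edges between $V$ and $V'$. Each $y\in Y$ has degree $r$, and each $x\in X$ has degree
\[
\bar r=n+1-r\le r .
\]
The \emph{shadow} of $A\subseteq Y$ is $\partial A=\Gamma(A)\subseteq X$, and a subset of $X$ is \emph{a shadow} if it has this form. For a shadow $G$ let
\[
B(G)=\{y\in Y:\Gamma(y)\subseteq G\}.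
\]
If $G=\partial A$ then $A\subseteq B(G)$, and so $G=\partial A\subseteq\partial B(G)\subseteq G$. Thus $B(G)$ is the largest family with shadow $G$. The \emph{type} of $G$ is the pair $(g,b)=(|G|,|B(G)|)$ and its \emph{excess} is $t=g-b$. A small excess forces almost all edges at $G$ to end in $B(G)$, and this fact drives the whole container argument.

\begin{lemma}\label{lem:edges}
Let $G\subseteq L_{r-1}$ be a shadow of type $(g,b)$ and excess $t$, and let $B=B(G)$. Then $t\ge0$ and
\begin{equation}\label{eq:edges}
e(G,Y\setminus B)\le\bar rt .
\end{equation}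
If $r\ge k+2$, then $g\le nt/2$.
\end{lemma}

\begin{proof}
All edges at $B$ end in $G$, so $\bar rg=rb+e(G,Y\setminus B)$. Since $r\ge\bar r$, this gives $g\ge b$ and $e(G,Y\setminus B)=\bar rg-rb\le\bar rt$. It also gives $b\le\bar rg/r$, so $t\ge g(r-\bar r)/r=2(r-k-1)g/r$. For $r\ge k+2$ the right side is at least $2g/n$.
\end{proof}

For $r=k+1$ the two degrees are equal and the last statement fails: $G=L_k$ has $g=N$ and $t=0$. What remains true is that the excess is large unless $B$ is nearly empty or nearly full. This comes from the spectral gap of the inclusion matrix.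

\begin{lemma}\label{lem:spectral}
Let $r=k+1$ and let $G\subseteq L_k$ be a shadow of type $(g,b)$ and excess $t$. If $b=\beta N$, then $t\ge\beta(1-\beta)N/(k+1)$.
\end{lemma}

\begin{proof}
For $0\le j\le k$ let $U_j:\mathbb R^{L_j}\to\mathbb R^{L_{j+1}}$ be the inclusion matrix, with entry $1$ at $(y,x)$ if $x\subset y$ and $0$ otherwise. Then $U_j\mathbf1=(j+1)\mathbf1$ and $U_j^T\mathbf1=(n-j)\mathbf1$, so $U_j$ and $U_j^T$ map vectors orthogonal to $\mathbf1$ to vectors orthogonal to $\mathbf1$. Let $\mu_j$ be the least number such that $\mu_j\ge 0$ and $\|U_jv\|^2\le\mu_j\|v\|^2$ for all $v\perp\mathbf1$; thus $\mu_0=0$. We claim that $\mu_k\le k^2$.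

Let $1\le j\le k$. Two distinct $j$-sets have a common superset in $L_{j+1}$ exactly when they meet in $j-1$ elements, which is also exactly when they have a common subset in $L_{j-1}$; in that case both are unique. So $U_j^TU_j$ and $U_{j-1}U_{j-1}^T$ agree off the diagonal, where their entries are $n-j$ and $j$, and therefore
\[
\|U_jv\|^2=(n-2j)\|v\|^2+\|U_{j-1}^Tv\|^2 .
\]
For $v\perp\mathbf1$ the vector $w=U_{j-1}^Tv$ is orthogonal to $\mathbf1$, and $\|w\|^2=\langle v,U_{j-1}w\rangle\le\sqrt{\mu_{j-1}}\,\|v\|\|w\|$, so $\|w\|^2\le\mu_{j-1}\|v\|^2$. Hence $\mu_j\le\mu_{j-1}+n-2j$, and $\mu_k\le\sum_{j=1}^k(n-2j)=kn-k(k+1)=k^2$.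

Put $d=k+1$ and $\gamma=g/N\ge\beta$. Write the indicator vectors of $G$ and $B=B(G)$ as $\gamma\mathbf1+v$ and $\beta\mathbf1+u$ with $u,v\perp\mathbf1$, so that $\|v\|^2=\gamma(1-\gamma)N$ and $\|u\|^2=\beta(1-\beta)N$. Counting the edges between $B$ and $G$ gives
\[
d\beta N=e(B,G)=d\beta\gamma N+\langle u,U_kv\rangle\le d\beta\gamma N+(d-1)N\sqrt{\beta(1-\beta)\gamma(1-\gamma)} .
\]
If $\beta=0$ the lemma says $t\ge0$, and if $\gamma=1$ then $t=(1-\beta)N$; so assume $\beta>0$ and $\gamma<1$. Move $d\beta\gamma N$ to the left, square, and divide by $d^2N^2\beta(1-\gamma)$ to get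
\[
\beta(1-\gamma)\le\bigl(1-\tfrac1d\bigr)^2\gamma(1-\beta)\le\bigl(1-\tfrac1d\bigr)\gamma(1-\beta).
\]
Therefore $t/N=\gamma-\beta=\gamma(1-\beta)-\beta(1-\gamma)\ge\gamma(1-\beta)/d\ge\beta(1-\beta)/d$.
\end{proof}

For the $k$-sets avoiding $1$ we have $\beta=k/n$, and the lemma gives $t\ge kN/n^2$ while the true value is $N/n$. So the bound is off by a factor of only about $2$ there.

\section{Containers}\label{sec:containers}

\begin{proposition}\label{prop:containers}
There are absolute constants $\delta>0$ and $C_0$ such that the following holds for large $n$, with $\xi=C_0N\ln^2n/n^2$. For $k+1\le r\le k+q$ and integers $g\ge b\ge0$, with $t=g-b$, there is a family $\mathcal S_r(g,b)$ of subsets of $L_r$ such that every shadow $G\subseteq L_{r-1}$ of type $(g,b)$ satisfies $B(G)\subseteq S$ for some $S\in\mathcal S_r(g,b)$, and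
\begin{equation}\label{eq:containers}
\sum_{S\in\mathcal S_r(g,b)}2^{|S|}\le2^{\,g-\delta t+\xi}.
\end{equation}
\end{proposition}

The members of $\mathcal S_r(g,b)$ are the \emph{containers}. A family $A\subseteq L_r$ whose shadow has type $(g,b)$ lies in a container, so the left side of \eqref{eq:containers} bounds the number of such families. One shadow $G$ accounts for at most $2^b=2^{g-t}$ of them; the proposition says that all shadows of the same type together account for at most $2^{(1-\delta)t+\xi}$ times this bound. We need the containers themselves, and not only the count, because in Section~\ref{sec:layers} the family $A$ must also contain a prescribed subfamily.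

Fix $r,g,b,t$. We may assume $g\le N$, since otherwise there is no shadow of type $(g,b)$. Throughout this section $G$ denotes a shadow of type $(g,b)$ and $B=B(G)$. For large $n$ the range of $r$ gives
\[
r>n/2,\qquad n/3\le\bar r\le r .
\]

\subsection*{Small excess}
Suppose $t<N/n^4$. If $r\ge k+2$, then $b\le g\le N/n^3$ by Lemma~\ref{lem:edges}. If $r=k+1$, then $\beta=b/N$ satisfies $\beta(1-\beta)\le n^{-3}$ by Lemma~\ref{lem:spectral}; as $\max(\beta,1-\beta)\ge\frac12$, we get $\min(b,N-b)\le2N/n^3$. In both cases $B$ or $Y\setminus B$ has at most $2N/n^3$ elements, so by \eqref{eq:subsets} there are at most $2(en^3/2)^{2N/n^3}=2^{O(N\ln n/n^3)}$ possible sets $B$. Take these sets as the containers. Each has size $g-t$, so \eqref{eq:containers} holds for any $\delta\le1$ and $C_0\ge1$.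

For the rest of the section $t\ge N/n^4$. The use of this assumption is that a set of about $t$ vertices can be named at a cost of $O(\log n)$ bits per vertex.

\subsection*{A first approximation from a random sample}
We want to describe most of $G$ with far fewer than $N/n$ bits. Covering $G$ by neighborhoods $\Gamma(y)$ with $y\in B$ is too expensive: it needs at least $g/n$ vertices $y$, which cost about $\log n$ bits each when $g$ is of order $N$. A vertex of $G$ reaches about $n^2$ vertices in two steps, so a much sparser sample $T\subseteq G$ suffices, and by \eqref{eq:edges} only few neighbors of $T$ lie outside $B$ and have to be named as exceptions.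

\begin{lemma}\label{lem:sample}
There is a family $\mathcal F$ of subsets of $X$ with $\log|\mathcal F|=O(N\ln^2n/n^2+t\ln^2n/n)$ such that every $G$ contains some $F\in\mathcal F$ with $|G\setminus F|\le3t$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ consist of the sets $\Gamma(\Gamma(T)\setminus T')$ with $T\subseteq X$, $|T|\le400N\ln n/n^2$, and $T'\subseteq Y$, $|T'|\le400t\ln n/n$. By \eqref{eq:subsets} and $N/t\le n^4$,
\[
|\mathcal F|\le\Bigl(\frac{en^2}{400\ln n}\Bigr)^{400N\ln n/n^2}\Bigl(\frac{eNn}{400t\ln n}\Bigr)^{400t\ln n/n}\le n^{800N\ln n/n^2+2000t\ln n/n}.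
\]

Fix $G$. Call $x\in G$ \emph{rich} if $|\Gamma(x)\cap B|\ge\bar r/2$ and \emph{poor} otherwise. A poor vertex sends more than $\bar r/2$ edges to $Y\setminus B$, so by \eqref{eq:edges} at most $2t$ vertices are poor. Let $x$ be rich and let $Z_x=\Gamma(\Gamma(x)\cap B)\subseteq G$. Two distinct $r$-sets containing $x$ intersect exactly in $x$, so $x$ is their only common neighbor. Hence
\[
|Z_x|\ge1+\frac{\bar r}2(r-1)\ge\frac n6\cdot\frac{n-1}2\ge\frac{n^2}{20}.
\]

Choose $T\subseteq G$ at random, taking each element independently with probability $p=100\ln n/n^2$, and let $F=\Gamma(\Gamma(T)\cap B)\subseteq G$. If $T$ contains some $z\in Z_x$, then $z\in\Gamma(y)$ for some $y\in\Gamma(x)\cap B$, so $y\in\Gamma(T)\cap B$ and $x\in F$. Thus a rich vertex lies outside $F$ with probability at most $(1-p)^{n^2/20}\le n^{-5}$. The three random variables $|T|$, $e(T,Y\setminus B)$ and the number of rich vertices outside $F$ have expectations at most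
\[
pN,\qquad p\bar rt\le100t\ln n/n,\qquad Nn^{-5}\le t/n,
\]
where the second bound uses \eqref{eq:edges}. By Markov's inequality each variable exceeds four times its bound with probability at most $\frac14$, so for some $T$ none does. For this $T$ the set $T'=\Gamma(T)\setminus B$ has at most $e(T,Y\setminus B)\le400t\ln n/n$ elements and $F=\Gamma(\Gamma(T)\setminus T')$, so $F\in\mathcal F$. Finally $|G\setminus F|\le2t+4t/n\le3t$.
\end{proof}

The bound $\bar r\ge n/3$, and hence the restriction $r\le k+q$, was used only to make $Z_x$ large.

\subsection*{Good pairs}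
The set $F$ approximates $G$ from inside, but a container must approximate $B$ from outside, and its size must be controlled. Since $r|S|=e(S,X)$ for $S\subseteq Y$, we get $|S|$ not much larger than $|F|$ as soon as few edges run from $S$ to $X\setminus F$. This suggests bounding the degrees in the graph between $S$ and $X\setminus F$.

\begin{definition}\label{def:good}
Let $\psi\ge1$. A pair $(F,S)$ with $F\subseteq X$ and $S\subseteq Y$ is \emph{$\psi$-good for $G$} if
\[
F\subseteq G,\qquad B\subseteq S,\qquad|G\setminus F|\le3t,\qquad|S\setminus B|\le2t,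
\]
\[
|\Gamma(y)\setminus F|\le\psi\ \text{ for all }y\in S,\qquad|\Gamma(x)\cap S|\le\psi\ \text{ for all }x\in X\setminus F .
\]
For any pair $(F,S)$, the sets of \emph{undecided} vertices are
\[
X_{F,S}=\Gamma(S)\setminus F,\qquad Y_{F,S}=\{y\in S:\Gamma(y)\not\subseteq F\}.
\]
\end{definition}

The name is explained as follows. Suppose $F\subseteq G$ and $B\subseteq S$. A vertex $y\notin S$ is not in $B$, and a vertex $y$ with $\Gamma(y)\subseteq F$ is in $B$. A vertex of $F$ is in $G$, and a vertex outside $\Gamma(S)$ is not, because $G=\Gamma(B)\subseteq\Gamma(S)$. In particular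
\begin{equation}\label{eq:undecided}
G\setminus F\subseteq X_{F,S};
\end{equation}
this is the one place in the section where we use that $G$ is a shadow.

\begin{lemma}\label{lem:good}
If $(F,S)$ is $\psi$-good for $G$, then
\[
|S|\le|F|+10\psi t/n,\qquad|X_{F,S}|\le5\psi t,\qquad|Y_{F,S}|\le5\psi t .
\]
\end{lemma}

\begin{proof}
No vertex of $B$ has a neighbor outside $G$, so
\[
r|S|=e(S,F)+e(S,G\setminus F)+e(S\setminus B,X\setminus G).
\]
The first term is at most $\bar r|F|\le r|F|$. The second is at most $3t\psi$, since each $x\in G\setminus F$ has at most $\psi$ neighbors in $S$. The third is at most $2t\psi$, since each $y\in S\setminus B$ has at most $\psi$ neighbors outside $F$. Dividing by $r>n/2$ gives the first bound.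

A vertex of $X_{F,S}$ lies in $G\setminus F$, or lies outside $G$ and is then a neighbor outside $F$ of a vertex of $S\setminus B$. So $|X_{F,S}|\le3t+2t\psi$. A vertex of $Y_{F,S}$ lies in $S\setminus B$, or lies in $B$ and is then a neighbor in $S$ of a vertex of $G\setminus F$. So $|Y_{F,S}|\le2t+3t\psi$.
\end{proof}

Good pairs are produced greedily: any vertex that violates a degree condition reveals more than $\psi$ new vertices at once, so few such vertices have to be named.

\begin{lemma}\label{lem:refine}
Let $F\subseteq G$ and $B\subseteq S\subseteq Y$ with $|G\setminus F|\le3t$, and let $1\le\psi\le r/2$. There are sets $W\subseteq Y_{F,S}$ and $V\subseteq X_{F,S}$ with $|W|\le3t/\psi$ and $|V|\le2t/\psi$ such that the pair $(F'',S'')$ defined by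
\begin{align*}
F'&=F\cup\Gamma(W),& S'&=\{y\in S:|\Gamma(y)\setminus F'|\le\psi\},\\
S''&=S'\setminus\Gamma(V),& F''&=F'\cup\{x\in X:|\Gamma(x)\cap S''|>\psi\}
\end{align*}
is $\psi$-good for $G$. The pair $(F'',S'')$ is determined by $F,S,W,V$ and $\psi$.
\end{lemma}

\begin{proof}
Start with $W=\emptyset$. While some $y\in B$ has more than $\psi$ neighbors outside $F\cup\Gamma(W)$, add it to $W$. Such a $y$ lies in $Y_{F,S}$, and its neighbors lie in $G$; each step covers more than $\psi$ new vertices of $G\setminus F$, so $|W|\le3t/\psi$. At the end $F\subseteq F'\subseteq G$ and $B\subseteq S'$. Each $y\in S'\setminus B$ sends at least $r-\psi\ge r/2$ edges to $F'\subseteq G$, so \eqref{eq:edges} gives $|S'\setminus B|\le\bar rt/(r/2)\le2t$.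

Now start with $V=\emptyset$. While some $x\in X\setminus G$ has more than $\psi$ neighbors in $S'\setminus\Gamma(V)$, add it to $V$. Such an $x$ lies in $\Gamma(S)\setminus F=X_{F,S}$ and has no neighbor in $B$; each step removes more than $\psi$ vertices of $S'\setminus B$, so $|V|\le2t/\psi$. At the end $B\subseteq S''\subseteq S'$, and every vertex with more than $\psi$ neighbors in $S''$ lies in $G$, so $F'\subseteq F''\subseteq G$. These inclusions give the four conditions in the first line of Definition~\ref{def:good}. The degree condition for $y\in S''$ holds by the definition of $S'$, and the one for $x\notin F''$ by the definition of $F''$.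
\end{proof}

Apply the lemma to the pairs $(F,Y)$ with $F\in\mathcal F$, taking $\psi=\sqrt n$. The sets $W$ and $V$ are chosen from layers with at most $N$ elements, and $eN\sqrt n/(2t)\le n^5$, so by \eqref{eq:subsets} there are at most $n^{25t/\sqrt n}$ choices for $(W,V)$. We obtain a family $\mathcal P$ of pairs that contains a $\sqrt n$-good pair for every $G$, with
\begin{equation}\label{eq:firstpairs}
\log|\mathcal P|=O(N\ln^2n/n^2)+O(t\ln n/\sqrt n).
\end{equation}

\subsection*{Lowering $\psi$ to a constant}
A good pair $(F,S)$ yields a container in one of two ways. If $F$ misses more than $\delta_1t$ vertices of $G$, then $S$ is already small, because $|S|$ is hardly larger than $|F|<g-\delta_1t$. Otherwise we name the at most $\delta_1t$ vertices of $G\setminus F$ among the $5\psi t$ undecided ones and use $B$ itself. This costs $\delta_1t\log(5e\psi/\delta_1)$ bits, which must stay below the saving $t$. With $\psi=\sqrt n$ this forces $\delta_1$ to be of order $1/\log n$. To get an absolute $\delta$ we need $\psi$ to be constant.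

Passing from a $\psi$-good pair to a $\psi'$-good pair by Lemma~\ref{lem:refine}, with $\psi'\le\psi$, is cheaper than the first application, because $W$ and $V$ now come from sets of size at most $5\psi t$. By \eqref{eq:subsets} and $5e/2<7$, the number of choices for $(W,V)$ is at most
\begin{equation}\label{eq:refinecost}
\Bigl(\frac{5e\psi\psi'}3\Bigr)^{3t/\psi'}\Bigl(\frac{5e\psi\psi'}2\Bigr)^{2t/\psi'}\le(7\psi\psi')^{5t/\psi'} .
\end{equation}
A single step from $\sqrt n$ to a constant would still cost order $t\log n$ bits. A step from $\psi$ to $\psi'=(\log\psi)^2$ costs only $O(t/\sqrt{\psi'})$ bits, and these costs form a rapidly converging series.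

\begin{lemma}\label{lem:iterate}
Let $K\ge100$ be a constant. For $n\ge n_0(K)$ there is a family $\mathcal P_0$ of at most $2^{20t/\sqrt K}|\mathcal P|$ pairs that contains a $K$-good pair for every $G$.
\end{lemma}

\begin{proof}
Let $\psi_0=K$ and $\psi_{i+1}=2^{\sqrt{\psi_i}}$. For $\psi\ge100$ we have $\log(7\psi)\le\sqrt\psi$: this holds at $\psi=100$ since $700<2^{10}$, and the right side has the larger derivative from there on. Hence $\psi_{i+1}\ge7\psi_i$ and $\sqrt{\psi_i}\ge2^i\sqrt K$. Let $\ell$ be minimal with $\psi_\ell\ge\sqrt n$. A $\sqrt n$-good pair is $\psi_\ell$-good, so $\mathcal P_\ell=\mathcal P$ contains a $\psi_\ell$-good pair for every $G$.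

Let $i<\ell$ and suppose that $\mathcal P_{i+1}$ contains a $\psi_{i+1}$-good pair for every $G$. Let $\mathcal P_i$ consist of all pairs $(F'',S'')$ given by the formulas of Lemma~\ref{lem:refine} with $\psi=\psi_i$, where $(F,S)$ runs over the members of $\mathcal P_{i+1}$ with $|X_{F,S}|,|Y_{F,S}|\le5\psi_{i+1}t$ and $W,V$ run over all sets as in that lemma. Since $\psi_i<\sqrt n\le r/2$, Lemmas~\ref{lem:good} and~\ref{lem:refine} show that $\mathcal P_i$ contains a $\psi_i$-good pair for every $G$. By \eqref{eq:refinecost},
\[
\log\frac{|\mathcal P_i|}{|\mathcal P_{i+1}|}\le\frac{5t}{\psi_i}\bigl(\sqrt{\psi_i}+\log(7\psi_i)\bigr)\le\frac{10t}{\sqrt{\psi_i}}\le\frac{10t}{2^i\sqrt K}.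
\]
Summing over $i\ge0$ gives the bound.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:containers} for $t\ge N/n^4$]
Let $K=80^6$ and $\delta_1=K^{-1/3}=1/6400$, so that $20/\sqrt K=\delta_1/4$. For each $G$ choose a $K$-good pair $(F,S)\in\mathcal P_0$. If $|G\setminus F|>\delta_1t$, put $S$ into $\mathcal S_r(g,b)$; otherwise put $B(G)$ into it. Either set contains $B(G)$.

A container of the first kind has $|S|\le g-\delta_1t+10Kt/n$ by Lemma~\ref{lem:good}, and there are at most $|\mathcal P_0|$ of them. A container of the second kind has size $g-t$ and is determined by $(F,S)$ and $G\setminus F$. By \eqref{eq:undecided} and Lemma~\ref{lem:good}, $G\setminus F$ is a subset of size at most $\delta_1t$ of a set of size at most $5Kt$ that depends only on $(F,S)$. Since $5eK/\delta_1=5e\cdot80^8<2^4\cdot2^{56}$, there are at most $2^{60\delta_1t}\le2^{t/2}$ choices for it. Therefore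
\[
\sum_{S\in\mathcal S_r(g,b)}2^{|S|}\le|\mathcal P_0|\,2^g\bigl(2^{-\delta_1t+10Kt/n}+2^{-t/2}\bigr)\le|\mathcal P|\,2^{\,g+1-\frac34\delta_1t+10Kt/n}.
\]
By \eqref{eq:firstpairs} the logarithm of the right side is at most $g-\frac34\delta_1t+O(t\ln n/\sqrt n)+O(N\ln^2n/n^2)$. For large $n$ the first error term is below $\frac14\delta_1t$, and \eqref{eq:containers} holds with $\delta=\delta_1/2$ and a suitable $C_0$.
\end{proof}

\begin{remark}\label{rem:shortcut}
Theorem~\ref{thm:main} alone does not need Lemma~\ref{lem:iterate}. Use $\mathcal P$ in place of $\mathcal P_0$, with $\sqrt n$ for $K$ and $\delta_1=1/(10\log n)$. Then $(5e\sqrt n/\delta_1)^{\delta_1t}\le n^{\delta_1t}\le2^{t/2}$ and $\ln n/\sqrt n=o(\delta_1)$, so \eqref{eq:containers} holds with $\delta=1/(20\log n)$. The next two sections use only \eqref{eq:containers} and the estimate $\rho=o(\delta N/n)$ for the quantity $\rho$ of \eqref{eq:rho}, which remains true. The result is $a_M\le2^{N-cN/(n\log n)}$ for an absolute $c>0$, still below $2^N/(N+1)$ for large $n$.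
\end{remark}

\section{Counting ideals layer by layer}\label{sec:layers}

For an ideal $I$ write $I_r=I\cap L_r$. Proposition~\ref{prop:containers} concerns the layers above the middle, where shadows expand. The layers below the middle are handled through the dual ideal $I^*$ of \eqref{eq:dual}: the family $I^*_r$ consists of the complements of the sets in $L_{n-r}\setminus I$. As $r$ runs through $k+1,\dots,n$, the index $n-r$ runs through $k,\dots,0$, so $I$ is determined by the families $I_r$ and $I_r^*$ with $r\ge k+1$.

We build the upper part of an ideal from the top down. Once layer $r+1$ is known, layer $r$ must contain its shadow and must lie in a container. The size of the shadow, which appeared as a cost at level $r+1$, returns as a saving at level $r$.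

\begin{lemma}\label{lem:telescope}
Let $n$ be large, let $m\in\{k+1,k+2\}$, and let integers $g_r\ge b_r\ge0$ be given for $m\le r\le k+q$, with $t_r=g_r-b_r$. As $J$ runs over the ideals such that $\partial J_r$ has type $(g_r,b_r)$ for $m\le r\le k+q$, the sequence $(J_r)_{r\ge m}$ takes at most
\[
2^{\,g_m-\delta\sum_{r=m}^{k+q}t_r+q\xi+Nn^{-6}}
\]
values.
\end{lemma}

\begin{proof}
By \eqref{eq:far} the layers $J_r$ with $r>k+q$ can be chosen in at most $2^{Nn^{-6}}$ ways. Let $m\le r\le k+q$ and suppose that $J_{r+1}$ has been chosen. Since $J$ is an ideal, $\partial J_{r+1}\subseteq J_r\subseteq B(\partial J_r)\subseteq S$ for some $S\in\mathcal S_r(g_r,b_r)$. A container $S\supseteq\partial J_{r+1}$ leaves $2^{|S|-|\partial J_{r+1}|}$ possibilities for $J_r$, so by \eqref{eq:containers} there are at most $2^{g_r-|\partial J_{r+1}|-\delta t_r+\xi}$ in total. Here $|\partial J_{r+1}|=g_{r+1}$ for $r<k+q$, and $|\partial J_{r+1}|\ge0$ for $r=k+q$. In the product over $r$ all $g_r$ except $g_m$ cancel.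
\end{proof}

For an ideal $I$ and $r\ge k+1$, let $(g_r,b_r)$ and $t_r$ be the type and excess of $\partial I_r$, and let $(g_r^*,b_r^*)$ and $t_r^*$ be those of $\partial I^*_r$. The \emph{profile} of $I$ is the list of the pairs $(g_r,b_r)$ for $k+1\le r\le k+q$ and $(g^*_r,b_r^*)$ for $k+2\le r\le k+q$, and the \emph{total excess} is
\[
\tau(I)=\sum_{r=k+1}^{k+q}t_r+\sum_{r=k+2}^{k+q}t_r^* .
\]
Each pair of consecutive layers near the middle contributes once: $t_r$ belongs to $L_{r-1},L_r$ and $t_r^*$ to $L_{n-r},L_{n-r+1}$. The term $t^*_{k+1}$ would belong to $L_k,L_{k+1}$ again and is left out. A profile consists of fewer than $4q$ integers in $[0,N]$, so there are at most $(N+1)^{4q}\le2^{4qn}$ profiles. All error terms are collected in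
\begin{equation}\label{eq:rho}
\rho=2q\xi+2Nn^{-6}+4qn=O\bigl(N(\ln n)^{5/2}n^{-3/2}\bigr)=o(N/n).
\end{equation}

\begin{proposition}\label{prop:excess}
For large $n$ and every $\theta\ge0$, at most $2^{N-\delta\theta+\rho}$ ideals $I$ satisfy $\tau(I)\ge\theta$.
\end{proposition}

\begin{proof}
Fix a profile whose total excess is $\tau\ge\theta$, and count the ideals $I$ with this profile. Apply Lemma~\ref{lem:telescope} to $I$ with $m=k+1$ and to $I^*$ with $m=k+2$: the sequences $(I_r)_{r\ge k+1}$ and $(I_r^*)_{r\ge k+2}$ together take at most $2^{g_{k+1}+g^*_{k+2}-\delta\tau+2q\xi+2Nn^{-6}}$ values. It remains to choose $W=L_k\setminus I$. This family is disjoint from $\partial I_{k+1}\subseteq I_k$, and it contains the complements of the sets in $\partial I^*_{k+2}\subseteq I^*_{k+1}$. So $g_{k+1}$ sets of $L_k$ are known to be outside $W$ and $g^*_{k+2}$ others are known to be inside, which leaves at most $2^{N-g_{k+1}-g^*_{k+2}}$ choices. The product is $2^{N-\delta\tau+2q\xi+2Nn^{-6}}$. Now sum over the at most $2^{4qn}$ profiles.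
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:shape}(a)]
Define $\kappa>0$ by $3\kappa=1-h(\frac12-\frac\varepsilon2)$, and choose $0<\eta\le\varepsilon/6$ with $h(2\eta)+\eta/2\le\kappa$. Let $i$ satisfy $\bigl||i-M|-\frac N2\bigr|\ge\varepsilon N$. We split the ideals of size $i$ according to their total excess; in this proof the threshold for $n$ depends on $\varepsilon$.

By Proposition~\ref{prop:excess}, at most $2^{N-\delta\eta N/n+\rho}$ ideals have $\tau(I)\ge\eta N/n$.

Now let $|I|=i$ and $\tau(I)<\eta N/n$, and put $A=I_{k+1}$ and $W=L_k\setminus I$. We show that $I$ is close to one of the two phases and that its size is atypical for that phase.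

\emph{The outer layers are close to those of $H$.} Lemma~\ref{lem:edges} gives
\begin{equation}\label{eq:outer}
\sum_{r=k+2}^{k+q}(g_r+g_r^*)\le\frac n2\,\tau(I)<\frac{\eta N}2 .
\end{equation}
Since $|I_r|\le b_r\le g_r$ and $|I_r^*|\le b_r^*\le g_r^*$, this and \eqref{eq:far} give $\sum_{r\ge k+2}(|I_r|+|I_r^*|)\le\eta N/2+2Nn^{-6}\le\eta N$. Comparing $I$ with $H$, we find $|I|-M=\sum_{r\ge k+1}|I_r|-\sum_{r\ge k+1}|I^*_r|$ with $|I^*_{k+1}|=|W|$, and therefore
\begin{equation}\label{eq:size}
\bigl|(i-M)-(|A|-|W|)\bigr|\le\eta N .
\end{equation}
Moreover, by Lemma~\ref{lem:telescope} with $m=k+2$ for $I$ and for $I^*$, by \eqref{eq:outer} and by the bound on the number of profiles, the layers other than $L_k$ and $L_{k+1}$ can be chosen in at most $2^{\eta N/2+\rho}$ ways.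

\emph{One of $A$ and $W$ is small.} Let $\beta=b_{k+1}/N$. Lemma~\ref{lem:spectral} gives $\beta(1-\beta)\le(k+1)t_{k+1}/N\le\eta$, so $\beta\le2\eta$ or $\beta\ge1-2\eta$. In the first case $|A|\le b_{k+1}\le2\eta N$. In the second case $|W|\le N-g_{k+1}\le N-b_{k+1}\le2\eta N$, because $W$ is disjoint from $\partial A$.

\emph{The other one has atypical size.} If $|A|\le2\eta N$, then \eqref{eq:size} gives $\bigl||W|-(M-i)\bigr|\le3\eta N\le\varepsilon N/2$. Since $|x-\frac N2|\ge\bigl||x|-\frac N2\bigr|$ for real $x$, we have $|M-i-\frac N2|\ge\varepsilon N$, and so $\bigl||W|-\frac N2\bigr|\ge\varepsilon N/2$. If $|W|\le2\eta N$, then \eqref{eq:size} gives $\bigl||A|-(i-M)\bigr|\le\varepsilon N/2$, and the same inequality with $x=i-M$ gives $\bigl||A|-\frac N2\bigr|\ge\varepsilon N/2$. In each case \eqref{eq:entropy} leaves at most $2^{h(2\eta)N}$ choices for the small family and at most $2\cdot2^{h(1/2-\varepsilon/2)N}=2^{(1-3\kappa)N+1}$ choices for the other.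

Altogether the number of ideals of size $i$ with $\tau(I)<\eta N/n$ is at most
\[
2\cdot2^{(1-3\kappa)N+1}\cdot2^{h(2\eta)N}\cdot2^{\eta N/2+\rho}\le2^{(1-2\kappa)N+\rho+2}\le2^{(1-\kappa)N}.
\]
For large $n$ we have $\kappa\ge\delta\eta/n$ and, by \eqref{eq:rho}, $\rho+1\le\delta\eta N/(2n)$. Adding the two counts gives $a_i\le2^{N-\delta\eta N/n+\rho+1}\le2^{N-c_\varepsilon N/n}$ with $c_\varepsilon=\delta\eta/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shape}(b)]
The number $\bigl||i-M|-\frac N2\bigr|$ is the distance from $i$ to the nearer of $M-\frac N2$ and $M+\frac N2$. By (a), at most $(2^n+1)2^{N-c_\varepsilon N/n}$ ideals have size at distance at least $\varepsilon N$ from both points, and this is at most $2^{N-c_\varepsilon N/(2n)}$ after increasing $n(\varepsilon)$. The lower phase alone contains $2^N$ ideals, which gives the stated fraction. The two groups are disjoint since $\varepsilon<\frac12$, and the bijection $I\mapsto I^*$ sends size $i$ to size $2M-i$, so it exchanges them.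
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shape}(c) and Theorem~\ref{thm:main}]
Part (a) applies with $\varepsilon=\frac14$ and $i=M$ and gives $a_M\le2^{N-c'N/n}$ with the absolute constant $c'=c_{1/4}$. For large $n$ we have $\log(N+1)\le n<c'N/(2n)$, and hence
\[
a_M<2^{-c'N/(2n)}\,\frac{2^N}{N+1}.
\]
With Lemma~\ref{lem:lower}(a) this proves the inequalities of Theorem~\ref{thm:main}. In a unimodal sequence no term is strictly smaller than both an earlier and a later term, so $a_0,\dots,a_{2^n}$ is not unimodal. The same display gives the lower bound in (c) with $c=c'/2$, as $\max_ia_i\ge2^N/(N+1)$.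

For the upper bound in (c), Proposition~\ref{prop:excess} with $\theta=0$ shows that there are at most $2^{N+\rho}$ ideals in all, so $\max_ia_i\le2^{N+\rho}$. By Lemma~\ref{lem:lower}(b) and \eqref{eq:rho},
\[
\log\bigl(\max_ia_i/a_M\bigr)\le N/n+\rho+\log(N+1)=(1+o(1))N/n.\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{unimodality}
\emph{Stanley's Work On Unimodality},
\texttt{http://www.mat.uniroma2.it/\textasciitilde brenti/Stan70.pdf}.

\end{thebibliography}
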